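\title{Maximal independent sets need $\omega(\log n)$ rounds\\ in the Stone Age model}

\begin{abstract}
In the Stone Age model the nodes of a graph are anonymous, run the same randomized finite automaton, and see only which states occur among their neighbors. We show that, in the variant with sender collision detection, no algorithm with a constant number of states computes a maximal independent set on every $n$-node graph in $O(\log n)$ rounds. An algorithm with $k$ states needs $\Omega\bigl(\log n\cdot(\log n/\log\log n)^{1/(k-1)}\bigr)$ rounds on some $n$-node graph, for every large $n$, with probability $1-o(1)$. The bound also covers bounded counting, self-loops, a global clock, asynchrony, and algorithms without termination detection. The graph is a tree of cliques of very different sizes in which large cliques hide small ones. Hidden nodes follow one common Markov chain, which has to produce a prescribed list of probabilities in increasing order; with only $k$ states this costs as much as reversing a computation with $k$ checkpoints.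
\end{abstract}

\section{The question and the result}\label{sec:intro}

\subsection{The Stone Age model}

Let $G$ be a finite connected graph with node set $V$, $n=|V|$, and no parallel edges, and let $N(v)$ be the neighborhood of $v$. All nodes run the same randomized finite automaton. It has a state set $Q$ whose size does not depend on $G$, an initial state $q_0\in Q$, a set of output states $Q_{\mathrm{out}}\subseteq Q$, and an output map $\omega\colon Q_{\mathrm{out}}\to\{\mathrm{IN},\mathrm{OUT}\}$. All nodes start in $q_0$. In round $t=0,1,\dots$ node $v$ is in state $q_t(v)$ and receives the \emph{signal} $\{q_t(y):y\in N(v)\}$, the set of states present in its neighborhood; it cannot tell one copy of a state from many. It then moves to a random state $q_{t+1}(v)$ whose law depends only on $q_t(v)$ and the signal. In the variant $\mathrm{SA}^{\circlearrowright}$ every node has a self-loop, so its own state is always part of its signal. In the variant $\mathrm{SA}^{\uparrow}$, the model with \emph{sender collision detection}, there are no self-loops, so a node sees its own state in the signal only if a neighbor shares it.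

A set $S\subseteq V$ is a \emph{maximal independent set} (MIS) if no two distinct nodes of $S$ are adjacent and every node outside $S$ has a neighbor in $S$; self-loops play no role here. An algorithm has \emph{termination detection} if outputs are irrevocable: a node that enters an output state stays in output states with the same value of $\omega$. The algorithm terminates when all nodes are in output states, its \emph{runtime} is the number of rounds until then, and it \emph{solves MIS} if the nodes with output $\mathrm{IN}$ then form an MIS. In the asynchronous setting an adversarial scheduler decides which nodes are activated in each step, and time is measured in asynchronous rounds, that is, shortest intervals of steps in which every node is activated at least once. A synchronous algorithm in either variant with state space $S$ and runtime $R$ with high probability (w.h.p.) can be converted into an asynchronous one with state space $O(S^2)$ and runtime $O(R)$ w.h.p.~\cite{EW13}, so for upper bounds it suffices to consider synchronous algorithms.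

There is a synchronous $\mathrm{SA}^{\uparrow}$ algorithm with $O(1)$ states that solves MIS in $O(\log^2n)$ rounds w.h.p.~\cite{EW13}. No synchronous $\mathrm{SA}^{\circlearrowright}$ algorithm with $O(1)$ states and termination detection solves MIS with probability $\Omega(1)$~\cite{AEK18}. Every anonymous MIS algorithm with messages of size $O(1)$, in particular every $\mathrm{SA}^{\uparrow}$ algorithm, needs $\Omega(\log n)$ time in expectation~\cite{KOSS06}. The following question is posed in~\cite{slides}.

\begin{quote}
Is there an $\mathrm{SA}^{\uparrow}$ algorithm with a constant number of states that solves MIS on every graph with runtime $O(\log n)$ w.h.p.?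
\end{quote}

The answer is no, and it remains no if ``w.h.p.''\ is weakened to ``with some fixed positive probability''.

\subsection{Results}

We prove the lower bound for a larger class of algorithms. Let $k\ge2$ and $b\ge1$ be integers and let $p\in(0,\frac12]$. A \emph{$(k,p,b)$-protocol} consists of $Q,q_0,Q_{\mathrm{out}},\omega$ as above with $|Q|=k$, and of a stochastic matrix $M_{t,\sigma}$ on $Q$ for every time $t\ge0$ and every $\sigma\in\{0,\dots,b\}^Q$, all of whose entries lie in $\{0\}\cup[p,1]$. All nodes start in $q_0$. The signal of $v$ at time $t$ is the vector $\sigma_t(v)\in\{0,\dots,b\}^Q$ with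
\[
\sigma_t(v)(q)=\min\bigl\{b,\ \#\{y\in N(v):q_t(y)=q\}\bigr\},
\]
and $v$ moves from $q_t(v)$ to $q'$ with probability $M_{t,\sigma_t(v)}(q_t(v),q')$, independently over nodes and rounds. Thus nodes count up to $b$ (``one, two, many'' for $b=3$), the rule may depend on a global clock, and outputs may be revoked. Let $\mathrm{IN}_t$ be the set of nodes whose state at time $t$ is an output state with value $\mathrm{IN}$. The protocol \emph{reaches an MIS} at time $t$ if $\mathrm{IN}_t$ is an MIS.

A Stone Age algorithm with $k\ge2$ states is a $(k,p,1)$-protocol, where $p$ is the minimum of $\frac12$ and its finitely many positive transition probabilities. The condition $k\ge2$ excludes nothing: with one state, $\mathrm{IN}_t$ is $\emptyset$ or $V$, and neither is an MIS of a connected graph with at least two nodes.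

\begin{theorem}\label{thm:main}
Let $k\ge2$, $b\ge1$ and $p\in(0,\frac12]$. For $n\ge2$ let $r$ be the largest integer with $2r^2r^{37r}\le n$, and assume $r\ge\max\{4k,2b\}$. Then there are a connected simple graph $G_n$ with exactly $n$ nodes, depending only on $n$, and an integer
\begin{equation}\label{eq:R}
R\ \ge\ \frac{\ln n}{12\ln(1/p)}\left[\frac1{2e}\Bigl(\frac{\ln n}{112\ln\ln n}\Bigr)^{1/(k-1)}-1\right]
\end{equation}
such that for every $(k,p,b)$-protocol on $G_n$, with probability at least $1-2/r$ there is no time $t<R$ at which $\mathrm{IN}_t$ is a maximal independent set of $G_n$. The same holds if a self-loop is added at every node.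
\end{theorem}

Since $r$ is a nondecreasing and unbounded function of $n$, the assumption on $r$ holds for all $n\ge n_0(k,b)$, and $2/r\to0$.

\begin{corollary}\label{cor:main}
Consider an $\mathrm{SA}^{\uparrow}$ algorithm with $k\ge2$ states.
\begin{itemize}
\item[(a)] With probability $1-o(1)$ the algorithm has not terminated with an MIS on $G_n$ before round $\Omega\bigl(\log n\cdot(\log n/\log\log n)^{1/(k-1)}\bigr)=\omega(\log n)$. Hence it does not solve MIS on all graphs in $O(\log n)$ rounds w.h.p., nor with any fixed positive probability.
\item[(b)] If it terminates with an MIS almost surely, its expected runtime on $G_n$ is at least $(1-2/r)R=\omega(\log n)$.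
\item[(c)] The same holds in the asynchronous setting.
\item[(d)] The bound in \textup{(a)} holds for the first time at which an MIS is reached by any $(k,p,b)$-protocol with fixed $k,p,b$, with or without self-loops. In particular it holds for algorithms that, started from $q_0$, only stabilize to an MIS, for bounded counting, and for nodes with a global clock.
\end{itemize}
\end{corollary}

\begin{corollary}\label{cor:states}
Fix $p$, $b$ and constants $C,\varepsilon>0$. Suppose that for each large $n$ some $(k(n),p,b)$-protocol reaches an MIS within $C\ln n$ rounds with probability at least $\varepsilon$ on every connected $n$-node graph. Then $k(n)=\Omega(\log\log n)$.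
\end{corollary}

We do not claim that the exponent $1+\frac1{k-1}$ of the logarithm is optimal.

Section~\ref{sec:idea} shows the mechanism on one clique and on two levels of cliques. Section~\ref{sec:markers} contains the deterministic bound for Markov chains with $k$ states, Section~\ref{sec:graph} the graph, and Section~\ref{sec:hidden} the coupling that links the two. Sections~\ref{sec:proof} and~\ref{sec:cor} prove the theorem and the corollaries.

\subsection{Standard facts}\label{sec:facts}

We use the Chernoff bound $\Pr[X\le\mu/2]\le e^{-\mu/8}$ for a binomial variable $X$ with mean $\mu$, and the inequality $\binom mj\le(em/j)^j$ for $1\le j\le m$. We realize executions with independent uniform variables $U_{v,t}\in[0,1]$: fix measurable maps $\Phi_t$ such that $\Phi_t(q,\sigma,U)$ has law $M_{t,\sigma}(q,\cdot)$ for uniform $U$, and set $q_{t+1}(v)=\Phi_t(q_t(v),\sigma_t(v),U_{v,t})$. Two processes driven by the same $U_{v,t}$ that agree at time $t$ and give each node the same signal also agree at time $t+1$. Finally, if $\xi$ is $\mathcal F$-measurable and $U$ is independent of $\mathcal F$, then the conditional law of $f(\xi,U)$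 given $\mathcal F$ is the law of $f(z,U)$ evaluated at $z=\xi$.

\section{One clique, then nested cliques}\label{sec:idea}

On a clique an MIS is a single node, and the problem takes $\Theta(\log m)$ rounds on $m$ nodes. Both directions are instructive.

\begin{example}[Tournament]\label{ex:tournament}
Let $Q=\{\mathsf H,\mathsf T,\mathrm{IN},\mathrm{OUT}\}$ with $q_0=\mathsf H$ and with $\mathrm{IN},\mathrm{OUT}$ absorbing. Nodes in $\mathsf H$ or $\mathsf T$ are candidates. A candidate that sees neither $\mathsf H$ nor $\mathsf T$ moves to $\mathrm{IN}$; a node in $\mathsf T$ that sees $\mathsf H$ moves to $\mathrm{OUT}$; every other candidate moves to $\mathsf H$ or $\mathsf T$ with probability $\frac12$ each. On a clique with $m$ nodes and no self-loops, a round never eliminates all candidates, and two given nodes are both candidates at time $t+1$ only if their coins agree at times $1,\dots,t$. So with probability at least $1-m^22^{-t}$ the algorithm has terminated with an MIS by time $t+2$. The last candidate notices that it is alone only because it does not see itself.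
\end{example}

\begin{example}[Lower bound on a clique]\label{ex:clique}
Take a $(k,p,1)$-protocol on a clique with $m\ge4$ nodes. Define probability vectors on $Q$ by $\pi(0)=\mathbf 1_{q_0}$ and $\pi(t+1)=\pi(t)M_{t,S_t}$, where $S_t$ is the indicator vector of the support of $\pi(t)$. Let every node update with the fictitious signal $S_t$ in place of its true signal. Then the states at time $t$ are independent with law $\pi(t)$, and the positive entries of $\pi(t)$ are at least $p^t$. For $t\le\frac12\log_{1/p}m$, the number of nodes in a given state of the support is binomial with mean at least $\sqrt m\ge2$, so it is at most $1$ with probability at most $e^{-\sqrt m/8}$. Hence with probability $1-o(1)$, at all these times every state of the support is held by at least two nodes and no other state is held. On this event the true signal of every node is $S_t$, so the fictitious process is the true one, and $|\mathrm{IN}_t|\ne1$.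
\end{example}

Example~\ref{ex:clique} says that a clique of size $m$ cannot single out a node until the common chain $\pi(t)$ has a state of probability about $1/m$. Call $\log_{1/p}(1/\pi_q(t))$ the \emph{depth} of $q$ at time $t$. For the tournament, with $p=\frac12$, we have $\pi_{\mathsf H}(t)=\pi_{\mathsf T}(t)=2^{-t}$ for $t\ge1$: the depth grows by one per round and passes through $\log_2m$ for all $m\le n$ within $\log_2 n$ rounds. One sweep serves cliques of all sizes, the small ones first. This suggests that $O(\log n)$ rounds might suffice on every graph.

The lower bound comes from a graph that forces the opposite order. Take a large clique divided into $d$ parts of size $h_0$, and join each part completely to its own small clique, of size roughly $h_1\ll h_0$. An MIS has at most one node in the large clique, and this node dominates only one small clique; each of the other small cliques has to select a node by itself. Suppose that every $\pi_q(t)$ is either much larger or much smaller than $1/h_0$. Then, typically, each part contains many nodes in each state of the first kind and no node of the graph is in a state of the second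 kind. All nodes receive the same signal, and the nodes of a small clique learn nothing from each other: they are \emph{hidden} by the large clique. So nothing is decided before some state reaches depth about $\log_{1/p}h_0$. Only at that time or later does it help a small clique that some state has depth about $\log_{1/p}h_1$.

In the tournament, the states of positive probability at time $t\approx\log_2h_0$ have depths $t$, $t$ and almost $0$. None is near $\log_2h_1$, and a version that lets eliminated nodes compete again has to restart from depth $0$ and pay $\log_2h_1$ further rounds. With $r$ levels of sizes $H^r,H^{r-1},\dots,H$, restarting each time costs about $\frac12r^2\log H$ rounds, whereas $\log n$ is about $r\log H$. A better algorithm parks some probability at a useful depth on the way down, in a state reserved for it. But there are only $k$ states and $r\to\infty$ levels. Section~\ref{sec:markers} quantifies what $k$ stored depths can save.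

\section{Reversing a list of depths with $k$ markers}\label{sec:markers}

Throughout, $\ell=\log_{1/p}$. Let $\pi(0)$ be a probability vector on $Q$, $|Q|=k$, and let $\pi(t+1)=\pi(t)M_t$ with stochastic matrices $M_t$ whose entries lie in $\{0\}\cup[p,1]$. For $\pi_q(t)>0$ let $L_q(t)=\ell(1/\pi_q(t))$ be the depth of $q$. The only property of the chain that we use is that a state has, at every earlier time, an ancestor that is neither much deeper nor too shallow.

\begin{lemma}\label{lem:ancestor}
Let $0\le s\le t$ and $\pi_q(t)>0$. There is a state $q'$ with $\pi_{q'}(s)>0$ and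
\[
L_q(t)-(t-s)\ \le\ L_{q'}(s)\ \le\ L_q(t)+\ell(k).
\]
\end{lemma}

\begin{proof}
Let $P=M_s\cdots M_{t-1}$, the identity if $s=t$. It is stochastic, and a positive entry of $P$ is at least a product of $t-s$ positive entries, so it lies in $[p^{t-s},1]$. We have $\pi_q(t)=\sum_{q''}\pi_{q''}(s)P(q'',q)$. Let $q'$ maximize $\pi_{q'}(s)$ among the states with $P(q',q)>0$. Keeping one term of the sum, or bounding each of its at most $k$ nonzero terms by $\pi_{q'}(s)$, gives $p^{t-s}\pi_{q'}(s)\le\pi_q(t)\le k\,\pi_{q'}(s)$. The right inequality shows $\pi_{q'}(s)>0$, and applying $\ell$ gives the claim.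
\end{proof}

We now forget the chain and keep the at most $k$ depths present at each time. The number of depths becomes a parameter $\kappa$, on which we can induct.

\begin{definition}\label{def:game}
Fix reals $D>c\ge0$. A \emph{request list} of length $\rho\ge1$ is a sequence $(t_i,a_i)_{i=1}^\rho$ with integers $t_1\le\dots\le t_\rho$ and reals $a_i$ such that $a_i-a_{i+1}\ge D$. It is \emph{served by $\kappa$ markers from time $s_0$}, an integer with $s_0\le t_1$, if for every integer $s\in[s_0,t_\rho]$ there is a set $Z_s\subset\mathbb R$ with $|Z_s|\le\kappa$ that meets the interval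
\[
J_i(s)=[\,a_i-(t_i-s),\ a_i+c\,]
\]
for every $i$ with $t_i\ge s$. Let $\tau_\kappa(\rho)\in[0,\infty]$ be the infimum of $t_\rho-s_0$ over all lists of length $\rho$ served by $\kappa$ markers from some $s_0$, with $\inf\emptyset=\infty$.
\end{definition}

\begin{example}\label{ex:markers}
For $\kappa\ge\rho$ we have $\tau_\kappa(\rho)=0$: take all $t_i=s_0$ and $Z_{s_0}=\{a_1,\dots,a_\rho\}$. For fewer markers let $D$ be an integer and $a_i=(\rho-i)D$. If every $z\in Z_{s+1}$ has $z$ or $z-1$ in $Z_s$, and $a_i\in Z_{t_i}$, then following $a_i$ back in time shows that the list is served. With two markers, keep one at $0$ and let the other run from $0$ to $a_1$, then from $0$ to $a_2$, and so on; this gives $\tau_2(\rho)\le D\rho(\rho-1)/2$. With three markers and $\rho=m^2$, split the list into $m$ blocks of $m$ consecutive requests. For each block, run a checkpoint from $0$ to the smallest value of the block, in time at most $\rho D$, and serve the $m$ requests by running the third marker from the checkpoint, in time at most $m\cdot mD$. This gives $\tau_3(\rho)\le2D\rho^{3/2}$. The lower bound proved below has the order $D\rho^{1+1/(\kappa-1)}$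 for fixed $\kappa$, which agrees with both.
\end{example}

\begin{lemma}\label{lem:rules}
\begin{itemize}
\item[(i)] $\tau_\kappa(\rho+\rho')\ge\tau_\kappa(\rho)+\tau_\kappa(\rho')$; in particular $\tau_\kappa$ is nondecreasing.
\item[(ii)] $\tau_1(2)=\infty$.
\item[(iii)] For $\kappa\ge2$ and $g,g'\ge1$, \ $\tau_\kappa(g+g')\ge\min\{g'D-c,\ \tau_{\kappa-1}(g)\}+\tau_\kappa(g')$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) If a list of length $\rho+\rho'$ is served from $s_0$, the same sets $Z_s$ serve its first $\rho$ requests from $s_0$ and its last $\rho'$ requests from $t_\rho$. Add $t_\rho-s_0\ge\tau_\kappa(\rho)$ and $t_{\rho+\rho'}-t_\rho\ge\tau_\kappa(\rho')$.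

(ii) At time $s=t_1$ a single marker would lie in $J_1(t_1)=[a_1,a_1+c]$ and in $J_2(t_1)$, whose right end is $a_2+c\le a_1-D+c<a_1$.

(iii) The last request keeps one marker shallow at all times; if the first $g$ requests are served quickly, this marker is too shallow to help them. Let $\rho=g+g'$ and let a list of length $\rho$ be served by $\kappa$ markers from $s_0$. As in (i), $t_\rho-t_g\ge\tau_\kappa(g')$, so it suffices to show that $t_g-s_0<g'D-c$ implies $t_g-s_0\ge\tau_{\kappa-1}(g)$. For $s\in[s_0,t_g]$ choose $z_s\in Z_s\cap J_\rho(s)$, so $z_s\le a_\rho+c$. For $i\le g$ with $t_i\ge s$, the left end of $J_i(s)$ satisfies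
\[
a_i-(t_i-s)\ \ge\ a_g-(t_g-s_0)\ >\ a_g-g'D+c\ \ge\ a_\rho+c\ \ge\ z_s .
\]
So $z_s\notin J_i(s)$, and the sets $Z_s\setminus\{z_s\}$ serve the first $g$ requests with $\kappa-1$ markers from $s_0$.
\end{proof}

For two markers, (iii) with $g=2$ and (ii) give $\tau_2(g'+2)\ge g'D-c+\tau_2(g')$: while $g'$ more requests are pending, every pair of requests costs time about $g'D$, and the sum is quadratic in the length. In general, (iii) is a recursion in two parameters, and it is solved by binomial coefficients.

\begin{lemma}\label{lem:binomial}
For all integers $\kappa\ge1$ and $x\ge0$, \ $\tau_\kappa\Bigl(2\binom{\kappa-1+x}{\kappa-1}\Bigr)\ge D\binom{\kappa-1+x}{\kappa}$.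
\end{lemma}

\begin{proof}
We induct on $\kappa+x$. For $x=0$ the right side is $0$, and for $\kappa=1$ the left side is $\tau_1(2)=\infty$. Let $\kappa\ge2$, $x\ge1$, $m=\kappa+x-2$, and put $g=2\binom m{\kappa-2}$ and $g'=2\binom m{\kappa-1}$, so that $g,g'\ge2$ and $g+g'=2\binom{m+1}{\kappa-1}$ by Pascal's rule. The induction hypothesis for $(\kappa-1,x)$ gives $\tau_{\kappa-1}(g)\ge D\binom m{\kappa-1}$, and for $(\kappa,x-1)$ it gives $\tau_\kappa(g')\ge D\binom m\kappa$. Since $c<D$ and $g'\ge2$, we have $g'D-c\ge(g'-1)D\ge g'D/2=D\binom m{\kappa-1}$. Lemma~\ref{lem:rules}(iii) and Pascal's rule give $\tau_\kappa(g+g')\ge D\binom m{\kappa-1}+D\binom m\kappa=D\binom{m+1}\kappa$.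
\end{proof}

\begin{proposition}\label{prop:chain}
Let $0\le t_1\le\dots\le t_r$ be integers, let $\pi(t)$, $0\le t\le t_r$, be as above, and let $y_1,\dots,y_r\in Q$ satisfy $\pi_{y_i}(t_i)>0$. Put $a_i=L_{y_i}(t_i)$ and suppose $a_i-a_{i+1}\ge D>\ell(k)$ for all $i<r$. If $x\ge0$ is an integer with $2\binom{k-1+x}{k-1}\le r$, then $t_r\ge Dxr/(4k)$.
\end{proposition}

\begin{proof}
Let $c=\ell(k)$ and $Z_s=\{L_q(s):\pi_q(s)>0\}$. By Lemma~\ref{lem:ancestor} these sets serve the list $(t_i,a_i)_{i=1}^r$ with $k$ markers from time $0$, so $t_r\ge\tau_k(r)$. Let $\rho=2\binom{k-1+x}{k-1}\le r$. From $\binom{k-1+x}k=\frac xk\binom{k-1+x}{k-1}$ and Lemma~\ref{lem:binomial} we get $\tau_k(\rho)\ge Dx\rho/(2k)$. Lemma~\ref{lem:rules}(i) and $\lfloor r/\rho\rfloor\rho\ge r/2$ give $\tau_k(r)\ge\lfloor r/\rho\rfloor\,\tau_k(\rho)\ge Dxr/(4k)$.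
\end{proof}

A single sweep through all $r$ depths takes time of order $Dr$. The proposition gains the factor $x/k$, which for fixed $k$ is of order $r^{1/(k-1)}$.

\begin{remark}\label{rem:p}
The uniform lower bound $p$ cannot be dropped when the matrices depend on $t$. Let $Q=\{q_0,q_1\}$ and let $M_t$ have rows $(1-\eta_t,\eta_t)$ and $(1,0)$ with $\eta_t\le\frac12$. Starting from $q_0$, we have $\pi_{q_1}(t+1)=\eta_t\pi_{q_0}(t)\le\frac12$ for all $t$, hence $\pi_{q_1}(t+1)\in[\eta_t/2,\eta_t]$. Any list of small probabilities is then met up to a factor $2$, one per round.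
\end{remark}

\section{A tree of cliques}\label{sec:graph}

Let $n$ and $r$ be as in Theorem~\ref{thm:main}; note $r\ge4k\ge8$. Put
\[
d=r^2,\qquad \lambda=r^9,\qquad H=r^{37}.
\]
Here $d$ is the branching number, $H$ the ratio between the sizes of consecutive levels, and $\lambda$ the factor that will give a meaning to ``much larger'' and ``much smaller''. The number $d$ has to beat a union bound over the $r$ levels, $\lambda$ a union bound over parts, states and times, and $H$ has to exceed $2d$ and a power of $\lambda$ larger than $2$. All three are therefore polynomial in $r$, with exponents that we did not optimize, and $n$ is about $H^r$; this is why $r$ is of order $\log n/\log\log n$.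

Let $u$ range over the strings over $[d]=\{1,\dots,d\}$ of length $0\le|u|\le r-1$. We write $\emptyset$ for the empty string, $u\gamma$ for $u$ followed by the letter $\gamma$, and $u\preceq u'$ if $u$ is a prefix of $u'$, allowing $u=u'$. The node set $V$ is the disjoint union of \emph{parts} $X(u,\gamma)$, one for each string $u$ and each $\gamma\in[d]$. For $|u|=i\ge1$ each part $X(u,\gamma)$ has $h_i=H^{r-i}$ nodes. Since $d/H\le\frac12$, these parts contain
\begin{equation}\label{eq:nonroot}
\sum_{i=1}^{r-1}d^{\,i}\cdot dH^{r-i}=dH^r\sum_{i=1}^{r-1}(d/H)^i\le dH^r
\end{equation}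
nodes. As $n\ge2dH^r$, at least $dH^r$ nodes remain. We distribute them among the $d$ parts $X(\emptyset,\gamma)$ as evenly as possible, so that their sizes are $h_0$ or $h_0+1$ with $h_0\ge H^r$. Then
\begin{equation}\label{eq:ratio}
h_i/h_{i+1}\ge H\quad\text{for }0\le i\le r-2,
\end{equation}
and each part $X(u,\gamma)$ has at least $h_{|u|}$ nodes. Put
\[
C(u)=\bigcup_{\gamma\in[d]}X(u,\gamma),\qquad W(u)=\bigcup_{u'\succeq u}C(u'),\qquad A(u)=\bigcup_{u'\gamma\preceq u}X(u',\gamma).
\]
The edges of $G_n$ are the following: each $C(u)$ is a clique, and for $|u|\le r-2$ each part $X(u,\gamma)$ is completely joined to $W(u\gamma)$; see Figure~\ref{fig:graph}. The graph is connected, because the clique $C(u\gamma)$ is joined to a part of the clique $C(u)$. In the version with self-loops we add $v$ to $N(v)$ for every $v$.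

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\fill[gray!25] (-1.5,3.7) rectangle (1.5,4.4);
\fill[gray!25] (-2.1,1.8) rectangle (-0.7,2.4);
\foreach \g/\x in {1/-4.5,2/-1.5,3/1.5}{
  \draw (\x,3.7) rectangle +(3,0.7);
  \node at (\x+1.5,4.05) {$X(\emptyset,\g)$};}
\foreach \g/\x in {1/-2.1,2/-0.7,3/0.7}{
  \draw (\x,1.8) rectangle +(1.4,0.6);
  \node at (\x+0.7,2.1) {$X(2,\g)$};
  \draw[dashed] (\x+0.1,0.1) rectangle +(1.2,0.9);
  \node at (\x+0.7,0.55) {$W(2\g)$};
  \draw[very thick] (\x+0.7,1.8)--(\x+0.7,1.0);}
\draw[dashed] (-2.4,-0.2) rectangle (2.4,3.0);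
\draw[dashed] (-4.5,-0.2) rectangle (-2.8,3.0);
\draw[dashed] (2.8,-0.2) rectangle (4.5,3.0);
\node at (-3.65,1.4) {$W(1)$};
\node at (3.65,1.4) {$W(3)$};
\node at (1.8,2.7) {$W(2)$};
\foreach \x in {-3.65,0,3.65} \draw[very thick] (\x,3.7)--(\x,3.0);
\end{tikzpicture}
\caption{The top of the tree of cliques, drawn with three parts per clique. A row of touching solid boxes is a clique $C(u)$, divided into its parts $X(u,\gamma)$. A dashed box $W(u)$ contains $C(u)$ and all cliques below it. A thick line joins every node of a part to every node of a dashed box. The shaded parts form $A(21)$, the set of outside neighbors of $W(21)$.}\label{fig:graph}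
\end{figure}

\begin{lemma}\label{lem:graph}
For every string $u$:
\begin{itemize}
\item[(G1)] $A(u)\cap W(u)=\emptyset$, every node of $W(u)$ is adjacent to every node of $A(u)$, and there are no other edges between $W(u)$ and $V\setminus W(u)$;
\item[(G2)] every node of $W(u)\setminus C(u)$ is adjacent to all nodes of some part of $C(u)$;
\item[(G3)] $|W(u)|\le3d\,h_{|u|}$.
\end{itemize}
\end{lemma}

\begin{proof}
(G1) The set $A(u)$ lies in cliques $C(u')$ with $|u'|<|u|$, and $W(u)$ in cliques with $|u'|\ge|u|$. If $u'\gamma\preceq u$, then $W(u)\subseteq W(u'\gamma)$, which is completely joined to $X(u',\gamma)$. Conversely, let an edge join a node of $C(u_1)$ with $u_1\succeq u$ to a node $y$ of $C(u_2)$ with $u_2\not\succeq u$. The edge joins different cliques, so one of $u_1,u_2$ is a proper prefix of the other; $u_1\preceq u_2$ would give $u\preceq u_2$. Hence $u_2\gamma\preceq u_1$ and $y\in X(u_2,\gamma)$ for some $\gamma$. Both $u_2$ and $u$ are prefixes of $u_1$ and $u\not\preceq u_2$, so $|u_2|<|u|$. Then $u_2\gamma\preceq u$ and $y\in A(u)$.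

(G2) Such a node lies in $W(u\gamma)$ for some $\gamma$, so it is adjacent to all of $X(u,\gamma)$.

(G3) For $|u|=j\ge1$ we have $|W(u)|=\sum_{i=j}^{r-1}d^{\,i-j}dh_i\le dh_j\sum_{m\ge0}(d/H)^m\le2dh_j$. For $u=\emptyset$, \eqref{eq:nonroot} gives $|V|\le d(h_0+1)+dH^r\le3dh_0$.
\end{proof}

Property (G1) says that all nodes of $W(u)$ see the same outside world, and that an outside node sees all of $W(u)$ or none of it. Property (G2) lets $C(u)$ hide everything below it, and (G3) says that $W(u)$ is not much larger than one part of $C(u)$, so that a single scale $1/h_{|u|}$ separates frequent from absent states in all of $W(u)$.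

\section{The hidden chain along a path}\label{sec:hidden}

Fix a $(k,p,b)$-protocol. Let $x$ be the largest integer with $2\binom{k-1+x}{k-1}\le r$. It exists and satisfies $1\le x\le r/2$, because $x=1$ gives $2k\le r$ and because $\binom{k-1+x}{k-1}\ge x+1$ for $k\ge2$. Put
\[
D=19\,\ell(r),\qquad R=\lceil Dxr/(4k)\rceil .
\]
Then $D>\ell(k)$, since $r>k$. From $p\le\frac12$ we get $D\le19\log_2r\le19r$, and with $x\le r/2$, $4k\ge8$ and $r\ge8$,
\begin{equation}\label{eq:Rupper}
R\le\tfrac{19}{16}r^3+1\le r^4 .
\end{equation}
In this section we also fix a path $\beta=(\beta_0,\dots,\beta_{r-2})\in[d]^{r-1}$. Let $u_i=\beta_0\cdots\beta_{i-1}$ for $0\le i\le r-1$, and write $C_i=C(u_i)$, $W_i=W(u_i)$, $A_i=A(u_i)$. Thus $V=W_0\supset W_1\supset\dots\supset W_{r-1}=C_{r-1}$.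

\subsection{The auxiliary process}

In Example~\ref{ex:clique} the chain $\pi(t)$ was deterministic. Here, once the clique $C_0$ has broken its symmetry, the nodes of $W_1$ are driven by the random states in $A_1$, and in the true execution these states depend in turn on the states in $W_1$. This feedback destroys exact independence. We remove it by defining a process in which nobody looks at the hidden nodes: wherever a signal would depend on them, we insert the value predicted by $\pi(t)$. Independence is then exact, and a union bound shows that the predictions are correct.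

A probability vector $\pi$ on $Q$ \emph{touches level $i$}, for $0\le i\le r-1$, if $\frac1{\lambda h_i}\le\pi_q\le\frac\lambda{h_i}$ for some $q\in Q$. When this happens, a state may be held by a few nodes of $C_i$ only, no prediction at level $i$ is possible, and we give this level up for good.

The auxiliary process consists of states $\tilde q_t(v)$, probability vectors $\pi(t)$ and levels $I(t)$. Start with $\tilde q_0(v)=q_0$ for all $v$, $\pi(0)=\mathbf 1_{q_0}$ and $I(-1)=0$. At time $t\ge0$ let $I(t)$ be the smallest $i\ge I(t-1)$ such that $i=r$ or $\pi(t)$ does not touch level $i$. If $I(t)=r$, the process stops. Otherwise let $i=I(t)$. Every state $q$ is now either \emph{heavy at time $t$}, meaning $\pi_q(t)>\lambda/h_i$, or \emph{light at time $t$}, meaning $\pi_q(t)<1/(\lambda h_i)$. The nodes of $W_i$ are \emph{hidden} and all receive the signal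
\[
\bar\sigma_t(q)=\begin{cases}b&\text{if $q$ is heavy,}\\ \min\{b,\#\{y\in A_i:\tilde q_t(y)=q\}\}&\text{if $q$ is light.}\end{cases}
\]
The nodes $v\notin W_i$ are \emph{exposed} and receive the signals
\[
\tilde\sigma_t(v)(q)=\begin{cases}b&\text{if $v\in A_i$ and $q$ is heavy,}\\ \min\{b,\#\{y\in N(v)\setminus W_i:\tilde q_t(y)=q\}\}&\text{otherwise.}\end{cases}
\]
With $\tilde\sigma_t(v)=\bar\sigma_t$ for hidden $v$, set
\[
\tilde q_{t+1}(v)=\Phi_t\bigl(\tilde q_t(v),\tilde\sigma_t(v),U_{v,t}\bigr),\qquad\pi(t+1)=\pi(t)M_{t,\bar\sigma_t},
\]
where the $U_{v,t}$ are the variables that drive the true execution. Let $t_i=\min\{t:I(t)>i\}\in\{0,1,\dots\}\cup\{\infty\}$ be the time at which level $i$ is given up. Since $I$ is nondecreasing, $t_0\le\dots\le t_{r-1}$, and the process is defined for all finite $t\le t_{r-1}$.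

The vectors $\pi(t)$ are random, but Proposition~\ref{prop:chain} is deterministic and applies to each realization.

\begin{lemma}\label{lem:slow}
For every realization, $t_{r-1}\ge R$. Equivalently, $I(t)\le r-1$ for all $t<R$.
\end{lemma}

\begin{proof}
Assume $t_{r-1}<\infty$, and let $0\le i\le r-1$. By definition $I(t_i-1)\le i<I(t_i)$, and $\pi(t_i)$ touches every level from $I(t_i-1)$ to $I(t_i)-1$, in particular level $i$. So there is a state $y_i$ whose depth $a_i=\ell(1/\pi_{y_i}(t_i))$ satisfies $|a_i-\ell(h_i)|\le\ell(\lambda)$. By \eqref{eq:ratio},
\[
a_i-a_{i+1}\ge\ell(H)-2\ell(\lambda)=(37-18)\,\ell(r)=D>\ell(k).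
\]
The matrices $M_{t,\bar\sigma_t}$, $t<t_{r-1}$, are stochastic with entries in $\{0\}\cup[p,1]$. Proposition~\ref{prop:chain}, applied to the $r$ requests $i=0,\dots,r-1$, gives $t_{r-1}\ge Dxr/(4k)$, and $t_{r-1}$ is an integer.
\end{proof}

\subsection{Independence of the hidden nodes}

For $0\le j\le r-1$ let $\mathcal F_j$ be the $\sigma$-field generated by the variables $U_{v,s}$ with $v\notin W_j$ and $s\ge0$.

\begin{lemma}\label{lem:iid}
Let $0\le j\le r-1$ and $t\ge0$. The event $\{t\le t_j\}$ belongs to $\mathcal F_j$, and on it $\pi(t)$ and $I(t)$ are $\mathcal F_j$-measurable. Conditionally on $\mathcal F_j$, on $\{t\le t_j\}$, the states $\tilde q_t(v)$, $v\in W_j$, are independent with common law $\pi(t)$.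
\end{lemma}

\begin{proof}
We show by induction on $t$ that $\{t\le t_j\}\in\mathcal F_j$ and that on this event the following are $\mathcal F_j$-measurable: $\pi(s)$, $I(s)$ and $(\tilde q_s(v))_{v\notin W_j}$ for $s\le t$, and $\bar\sigma_s$ for $s<t$. At $t=0$ everything is deterministic. For the step, $\{t+1\le t_j\}=\{t\le t_j\}\cap\{I(t)\le j\}\in\mathcal F_j$. On this event let $i=I(t)\le j$, so that $W_j\subseteq W_i$. The signal $\bar\sigma_t$ is a function of $\pi(t)$, $i$ and the states in $A_i$, which is disjoint from $W_i$ by (G1); the signals of exposed nodes are functions of $\pi(t)$, $i$ and the states outside $W_i$. So no signal uses a state in $W_j$, and all signals at time $t$ are $\mathcal F_j$-measurable. Then so are $\tilde q_{t+1}(v)$ for $v\notin W_j$, $\pi(t+1)$ and $I(t+1)$.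

On $\{t\le t_j\}$ we have $I(s)\le j$ for all $s<t$, so each $v\in W_j$ is hidden at these times and $\tilde q_{s+1}(v)=\Phi_s(\tilde q_s(v),\bar\sigma_s,U_{v,s})$. The sequence $(\bar\sigma_s)_{s<t}$ is $\mathcal F_j$-measurable, and the variables $U_{v,s}$, $v\in W_j$, are independent of each other and of $\mathcal F_j$. By the last fact in Section~\ref{sec:facts}, given $\mathcal F_j$ the nodes of $W_j$ run independent Markov chains from $q_0$ with matrices $M_{s,\bar\sigma_s}$, and their law at time $t$ is $\mathbf 1_{q_0}M_{0,\bar\sigma_0}\cdots M_{t-1,\bar\sigma_{t-1}}=\pi(t)$.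
\end{proof}

By Lemma~\ref{lem:slow}, heavy and light states are defined at all times $t<R$. Let $\mathrm{Good}_\beta$ be the event that for all $t<R$, with $i=I(t)$,
\begin{itemize}
\item[(H)] every part of $C_i$ contains at least $b+1$ nodes $v$ with $\tilde q_t(v)=q$, for each state $q$ that is heavy at time $t$;
\item[(L)] no node $v\in W_i$ has a state $\tilde q_t(v)$ that is light at time $t$.
\end{itemize}
We ask for (H) in every part because deeper nodes see only one part of $C_i$, and we ask for $b+1$ nodes because a node of $C_i$ does not count itself when there are no self-loops.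

\begin{lemma}\label{lem:good}
$\Pr[\mathrm{Good}_\beta]\ge1-1/r$ for every $\beta$.
\end{lemma}

\begin{proof}
Fix $t<R$, $q\in Q$ and $j\le r-1$. The event $\{I(t)=j\}$ is contained in $\{t\le t_j\}$, so by Lemma~\ref{lem:iid} it belongs to $\mathcal F_j$. Condition on $\mathcal F_j$ and work on this event; then $\pi(t)$ is known, and the states in $W_j$ are independent with law $\pi(t)$.

Suppose $q$ is heavy. The number of nodes in state $q$ in a given part of $C_j$ is binomial with mean $\mu>h_j\cdot\lambda/h_j=\lambda\ge r\ge2b$. So it is at most $b$ with probability at most $e^{-\mu/8}\le e^{-\lambda/8}\le1/\lambda$, where the last step uses $\lambda\ge27$. Hence (H) fails for $q$ with probability at most $d/\lambda$. Suppose $q$ is light. By (G3), some node of $W_j$ is in state $q$ with probability at most $3dh_j/(\lambda h_j)=3d/\lambda$.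

In both cases the conditional probability of a failure at $(t,q)$ is at most $3d/\lambda$. The events $\{I(t)=j\}$, $0\le j\le r-1$, partition the probability space, so the unconditional probability is at most $3d/\lambda$ as well. By \eqref{eq:Rupper} and $4k\le r$, the probability that $\mathrm{Good}_\beta$ fails is at most $Rk\cdot3d/\lambda\le3k\,r^{4+2-9}\le1/r$.
\end{proof}

\subsection{The predictions are correct}

\begin{lemma}\label{lem:coupling}
On $\mathrm{Good}_\beta$ we have $\tilde q_t(v)=q_t(v)$ for all $v\in V$ and all $t<R$, with or without self-loops.
\end{lemma}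

\begin{proof}
We induct on $t$; at $t=0$ all states are $q_0$. Let $t<R-1$, suppose $\tilde q_t=q_t$, and let $i=I(t)$. It suffices to show $\sigma_t(v)=\tilde\sigma_t(v)$ for all $v$. Fix $v$ and $q$.

\emph{$v$ hidden, $q$ light.} By (G1), $N(v)$ consists of $A_i$ and of nodes of $W_i$, possibly including $v$ itself through a self-loop. By (L) no node of $W_i$ is in state $q$. So $\sigma_t(v)(q)=\min\{b,\#\{y\in A_i:q_t(y)=q\}\}=\bar\sigma_t(q)$.

\emph{$v$ hidden, $q$ heavy.} If $v\in C_i$, then by (H) the set $C_i\setminus\{v\}\subseteq N(v)$ contains at least $b$ nodes in state $q$. If $v\in W_i\setminus C_i$, then by (G2) $v$ is adjacent to a whole part of $C_i$, which contains at least $b+1$ such nodes. So $\sigma_t(v)(q)=b=\bar\sigma_t(q)$.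

\emph{$v$ exposed, $v\notin A_i$.} By (G1), $N(v)\setminus W_i=N(v)$, so the two signals are given by the same formula.

\emph{$v\in A_i$.} By (G1), $W_i\subseteq N(v)$. If $q$ is heavy, $W_i$ contains at least $b$ nodes in state $q$ by (H), and both signals equal $b$. If $q$ is light, $W_i$ contains none by (L), and both signals count the nodes of $N(v)\setminus W_i$ in state $q$.

In the last two cases a self-loop puts $v$ into $N(v)\setminus W_i$, so it is counted in both signals.
\end{proof}

While the last clique $C_{r-1}$ of the path is hidden, it cannot contain a node of an MIS, so it has to be dominated from above.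

\begin{lemma}\label{lem:cover}
On $\mathrm{Good}_\beta$, if $t<R$ and $\mathrm{IN}_t$ is an MIS, then $\mathrm{IN}_t\cap A_{r-1}\ne\emptyset$.
\end{lemma}

\begin{proof}
Suppose $\mathrm{IN}_t\cap A_{r-1}=\emptyset$. By (G1) and $W_{r-1}=C_{r-1}$, all neighbors of nodes of $C_{r-1}$ lie in $C_{r-1}\cup A_{r-1}$. By maximality of $\mathrm{IN}_t$, some node $v\in C_{r-1}$ belongs to $\mathrm{IN}_t$. Let $q=q_t(v)$, an output state with value $\mathrm{IN}$, and let $i=I(t)\le r-1$. By Lemma~\ref{lem:coupling}, (H) and (L) hold for the true states. Since $v\in W_i$, (L) shows that $q$ is not light, so it is heavy. By (H) the clique $C_i$ contains at least $b+1\ge2$ nodes in state $q$. These are adjacent nodes of $\mathrm{IN}_t$, which contradicts independence.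
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

For a fixed path the conclusion of Lemma~\ref{lem:cover} may well occur, since a node of $A_{r-1}$ can join the MIS. It cannot occur for many paths at once, because an independent set meets at most one of the $d$ parts of each clique. We therefore average over the path.

Let $\mathcal E$ be the event that $\mathrm{IN}_t$ is an MIS for some $t<R$, and on $\mathcal E$ let $\theta$ be the first such $t$. Both depend on the execution only. Choose $\beta\in[d]^{r-1}$ uniformly and independently of all $U_{v,t}$. Since $A_{r-1}=\bigcup_{i=0}^{r-2}X(u_i,\beta_i)$, Lemma~\ref{lem:cover} gives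
\[
\Pr[\mathcal E]\le\Pr[\mathrm{Good}_\beta\text{ fails}]+\sum_{i=0}^{r-2}\Pr\bigl[\mathcal E,\ \mathrm{IN}_\theta\cap X(u_i,\beta_i)\ne\emptyset\bigr].
\]
The first term is at most $1/r$, by Lemma~\ref{lem:good} for each value of $\beta$. For the $i$-th summand, condition on the execution and on $\beta_0,\dots,\beta_{i-1}$. Then $u_i$ is fixed, on $\mathcal E$ the clique $C(u_i)$ contains at most one node of $\mathrm{IN}_\theta$, and $\beta_i$ is uniform on $[d]$; so the summand is at most $1/d$. Hence $\Pr[\mathcal E]\le1/r+(r-1)/r^2<2/r$. All lemmas used hold with and without self-loops.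

It remains to prove \eqref{eq:R}. First we compare $r$ with $n$. By maximality of $r$, $n<2(r+1)^2(r+1)^{37(r+1)}$. Since $\ln2+2\ln(r+1)\le3\ln(r+1)\le(r+1)\ln(r+1)$, this gives $\ln n\le38(r+1)\ln(r+1)$. For $r\ge8$ we have $r+1\le\frac98r$ and $\ln(r+1)\le\ln r+\frac18\le\frac98\ln r$, and $38\cdot\frac{81}{64}\le56$. On the other hand $37r\ln r\le\ln n$ implies $r\le\ln n$. Therefore
\begin{equation}\label{eq:rn}
\ln n\le56\,r\ln r\qquad\text{and}\qquad r\ge\frac{\ln n}{56\ln r}\ge\frac{\ln n}{56\ln\ln n}\qquad(r\ge8).
\end{equation}
The first inequality and $\frac{19}{4\cdot56}\ge\frac1{12}$ give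
\[
R\ge\frac{Dxr}{4k}=\frac xk\cdot\frac{19\,r\ln r}{4\ln(1/p)}\ge\frac xk\cdot\frac{\ln n}{12\ln(1/p)} .
\]
By maximality of $x$, we have $r<2\binom{k+x}{k-1}\le2\bigl(\frac{e(k+x)}{k-1}\bigr)^{k-1}$, that is, $k+x>\frac{k-1}e(r/2)^{1/(k-1)}$. Dividing by $k$ and using $\frac{k-1}k\ge\frac12$ and \eqref{eq:rn},
\[
\frac xk\ge\frac1{2e}\Bigl(\frac r2\Bigr)^{1/(k-1)}-1\ge\frac1{2e}\Bigl(\frac{\ln n}{112\ln\ln n}\Bigr)^{1/(k-1)}-1 .
\]
The last two displays give \eqref{eq:R}. This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}[Use of the hypotheses]
The bounds $k$ and $p$ enter the time bound through Lemma~\ref{lem:ancestor} and Proposition~\ref{prop:chain}; Example~\ref{ex:markers} with $\kappa\ge\rho$ and Remark~\ref{rem:p} show that the proposition needs both. Anonymity and the common initial state give the common law in Lemma~\ref{lem:iid}. The threshold $b$ is used in Lemma~\ref{lem:coupling}, where it makes the contribution of the hidden nodes to a signal predictable; with exact counting the first signal of a node would reveal its degree. The condition $r\ge2b$ is used in the Chernoff bound, and $r\ge4k$ in $D>\ell(k)$, in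 $x\ge1$, in the union bound of Lemma~\ref{lem:good}, and through $r\ge8$ in the numerical estimates. Irrevocability of outputs is not used.
\end{remark}

\section{Proofs of the corollaries}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
For fixed $k,p,b$, Theorem~\ref{thm:main} applies to all large $n$, the probability $2/r$ tends to $0$, and the right side of \eqref{eq:R} is $\Omega\bigl(\log n\cdot(\log n/\log\log n)^{1/(k-1)}\bigr)$, so $R/\ln n\to\infty$. This is (d); if an algorithm stabilizes to an MIS at time $t$, then $\mathrm{IN}_t$ is an MIS.

(a) The algorithm is a $(k,p,1)$-protocol for some constant $p$, and if it terminates with an MIS at time $t$, then $\mathrm{IN}_t$ is an MIS. Given $C,\varepsilon>0$, for large $n$ we have $R>C\ln n$ and $2/r<\varepsilon$, so on $G_n$ the algorithm terminates with an MIS within $C\ln n$ rounds with probability less than $\varepsilon$.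

(b) Almost surely the runtime is a time $t$ at which $\mathrm{IN}_t$ is an MIS, so it is at least $R$ with probability at least $1-2/r$.

(c) The schedule that activates all nodes in every step is admissible. Under it every step is an asynchronous round, and an asynchronous algorithm is a synchronous one with the same states.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:states}]
Let $n$ be so large that $r\ge\max\{8,2b\}$ and $2/r<\varepsilon$, and let $k=k(n)$. If $r<4k$, then \eqref{eq:rn} gives $k>r/4\ge\ln n/(224\ln\ln n)$. Otherwise Theorem~\ref{thm:main} applies. With positive probability the protocol on $G_n$ reaches an MIS at some time $t\le C\ln n$ and at no time before $R$, so $R\le C\ln n$. Then \eqref{eq:R} gives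
\[
\Bigl(\frac{\ln n}{112\ln\ln n}\Bigr)^{1/(k-1)}\le K,\qquad K=2e\bigl(1+12C\ln(1/p)\bigr),
\]
so $k-1\ge\ln\bigl(\ln n/(112\ln\ln n)\bigr)/\ln K$. In both cases $k=\Omega(\log\log n)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AEK18} Afek, Emek, and Kolikant, 2018.

\bibitem{slides} \emph{A Decade of Stone Age Distributed Computing}, \texttt{http://sirocco2023.\allowbreak networks.\allowbreak imdea.org/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 22/\allowbreak 2023/\allowbreak 06/\allowbreak slides-specialmodels-\allowbreak emek-stoneage.pdf}.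

\bibitem{EW13} Emek and Wattenhofer, 2013.

\bibitem{KOSS06} Kothapalli, Onus, Scheideler, and Schindelhauer, 2006.

\end{thebibliography}
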